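\title{A group with poly-context-free word problem that is not residually finite}

\begin{abstract}
A language is poly-context-free if it is an intersection of finitely many context-free languages. We disprove the conjecture that a finitely generated group has poly-context-free word problem if and only if it has a finite index subgroup that embeds in a direct product of free groups. For each $n\ge 2$ we construct a central extension $G_n$ of a finitely generated subgroup of $F\times F$, with $F$ free, by $\mathbb Z/n$, such that the word problem of $G_n$ is an intersection of three deterministic context-free languages and every finite index subgroup of $G_n$ contains the central $\mathbb Z/n$. The extension is pulled back from a group built on Thompson's group $V$.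
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $G$ be a group generated by a finite set $\Sigma$. The \emph{word problem} $\operatorname{WP}(G,\Sigma)$ is the language of all words over $\Sigma^{\pm}=\Sigma\cup\Sigma^{-1}$ that represent the identity of $G$. A language is \emph{context-free} if it is accepted by a pushdown automaton, a finite state machine that reads its input once from left to right and has one stack as its memory. A language is \emph{poly-context-free} (poly-CF) if it is an intersection of finitely many context-free languages. So a poly-CF word problem is decided by a committee of machines, each with its own stack, that read the input without communicating; a word is accepted when every machine accepts it. This property does not depend on $\Sigma$ (Lemma~\ref{lem:inverse}), and we say that $G$ has poly-CF word problem.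

For a free group one machine suffices: the stack holds the reduced form of the prefix read so far. For $\mathbb Z^2=\langle a\rangle\times\langle b\rangle$ two machines suffice: one checks that the exponent sum of $a$ is zero and ignores $b$, the other does the opposite. In the same way $k$ machines decide the word problem of a direct product of $k$ finitely generated free groups. The class of groups with poly-CF word problem is known to be closed under finitely generated subgroups, finite index overgroups and direct products. It therefore contains every finitely generated group that has a finite index subgroup embedding in a direct product of finitely many free groups. For a single machine there is a converse: a finitely generated group with context-free word problem has a free subgroup of finite index, by the theorem of Muller and Schupp \cite{MS} together with that of Dunwoody \cite{Dun}. One is led to guess that in general each machine accounts for one free factor. This is the following conjecture from \cite{GSA}.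

\begin{quote}
\textbf{Conjecture.} \emph{A finitely generated group $G$ has poly-CF word problem if and only if $G$ has a finite index subgroup that is a subgroup of a direct product of finitely many free groups.}
\end{quote}

The ``if'' direction is the remark above. We show that the ``only if'' direction fails.

\begin{theorem}\label{thm:main}
For every $n\ge2$ there is a finitely generated group $G_n$ such that
\begin{itemize}
\item[(a)] the word problem of $G_n$ is the intersection of three deterministic context-free languages;
\item[(b)] $G_n$ has a central subgroup $A\cong\mathbb Z/n$ such that $G_n/A$ is a subgroup of a direct product of two free groups, and $A$ is contained in every finite index subgroup of $G_n$.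
\end{itemize}
\end{theorem}

Recall that a group is \emph{residually finite} if its finite index subgroups intersect trivially. Free groups are residually finite, and residual finiteness passes to direct products, subgroups and finite index overgroups (Lemma~\ref{lem:residual}). Hence every group with a finite index subgroup embedding in a direct product of free groups is residually finite. By (b) the group $G_n$ is not residually finite, and by (a) it has poly-CF word problem, so each $G_n$ is a counterexample to the conjecture.

The \emph{finite residual} $\operatorname{Res}(G)$ of a group $G$ is the intersection of its finite index subgroups. Two groups are \emph{commensurable} if they have isomorphic finite index subgroups.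

\begin{theorem}\label{thm:more}
Let $G_n$ $(n\ge2)$ be as in Theorem~\ref{thm:main}.
\begin{itemize}
\item[(a)] The finite residual of $G_n$ is exactly $A\cong\mathbb Z/n$. Hence the $G_n$ are pairwise non-commensurable counterexamples. Every finite abelian group is the finite residual of a group with poly-CF word problem.
\item[(b)] No finite index subgroup of $G_n$ is torsion-free or residually finite. So the conjecture remains false if ``direct product of finitely many free groups'' is replaced by ``residually finite group'' or by ``torsion-free group''. It also fails if ``context-free'' is replaced by ``deterministic context-free'' in the definition of poly-CF.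
\item[(c)] For groups whose word problem is an intersection of $k$ context-free languages, the conclusion predicted by the conjecture is true for $k=1$ and false for every $k\ge3$.
\end{itemize}
\end{theorem}

The case $k=2$ in (c) is not settled here.

The guess behind the conjecture overlooks one freedom: a machine of the committee need not decide triviality in any quotient of $G$. It has to answer correctly only on the words that all the other machines accept. In $G_n$ two machines test triviality in $G_n/A\le F\times F$, and the third has only to tell the elements of $A$ apart. It does so by following one point in an action of $G_n$ on sequences of $0$'s and $1$'s equipped with a counter modulo $n$; the action is by prefix replacements, as in Thompson's group $V$, which is exactly what a stack can carry out. Section~\ref{sec:stack} turns this into a general statement, Theorem~\ref{thm:pullback}: every central extension pulled back from one fixed extension $A\to W\to W/A$ costs one more machine. It remains to find a pull-back in which no finite quotient sees $A$, although the base is a residually finite subgroup of $F\times F$. Section~\ref{sec:fiber} gives a criterion for this when the base is a fiber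 product $F\times_QF$ over a group $Q$ without finite quotients. Sections~\ref{sec:amalgam} and~\ref{sec:G} construct $Q$ as an amalgam of two copies of $V$, define $G_n$ and verify the criterion.

We write $[g,h]=ghg^{-1}h^{-1}$ and ${}^{g}h=ghg^{-1}$. For subgroups $S,T$ of a group, $[S,T]$ is the subgroup generated by the commutators $[g,h]$ with $g\in S$, $h\in T$; if $S$ and $T$ are normal, then $[S,T]$ is normal and lies in $S\cap T$. A \emph{central extension} of $H$ by $A$ is a group $G$ with a central subgroup $A$ and an identification $G/A=H$.

\section{Languages and finite residuals}\label{sec:prelim}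

A \emph{pushdown automaton} has finitely many states, among them an initial state and some accepting states, and a stack over a finite alphabet, which initially holds one marker $\perp$. A move depends on the state and the top symbol of the stack. It either reads the next input letter or is \emph{silent}, that is, reads nothing; it replaces the top symbol by a word, possibly empty, and changes the state. A word is accepted if some sequence of moves reads all of it and ends in an accepting state. The automaton is \emph{deterministic} if at most one move is possible for each state, top symbol and next input letter. The languages accepted by these two kinds of automata are the context-free and the deterministic context-free languages. We use two textbook facts. Both classes are closed under inverse images by monoid homomorphisms $\theta\colon\Sigma_1^*\to\Sigma_2^*$ between finitely generated free monoids. And the word problem of a finitely generated free group, with respect to a basis, is deterministic context-free. In an intersection of $k$ languages, the languages need not be distinct.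

If $\pi\colon G\to H$ is a homomorphism and $w$ is a word over generators of $G$, then $\pi(w)$ denotes the image of the element that $w$ represents.

\begin{lemma}\label{lem:inverse}
Let $\pi\colon G\to H$ be a homomorphism and let $\Sigma$, $T$ be finite generating sets of $G$, $H$. If $\operatorname{WP}(H,T)$ is an intersection of $k$ context-free (deterministic context-free) languages, then so is $\{w\in(\Sigma^{\pm})^*:\pi(w)=1\}$.
\end{lemma}

\begin{proof}
For each letter $a\in\Sigma^\pm$ choose a word $\theta(a)$ over $T^\pm$ that represents $\pi(a)$, and extend $\theta$ to a monoid homomorphism. If $\operatorname{WP}(H,T)=\bigcap_iL_i$, then the language in question is $\theta^{-1}(\operatorname{WP}(H,T))=\bigcap_i\theta^{-1}(L_i)$.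
\end{proof}

Taking for $\pi$ the identity map shows that the property ``intersection of $k$ (deterministic) context-free languages'' does not depend on the generating set. Taking an inclusion gives closure under finitely generated subgroups. Taking the two projections of a direct product gives closure under direct products, since an element of a product is trivial when both projections are.

\begin{lemma}\label{lem:residual}
Let $G$ and $G'$ be groups.
\begin{itemize}
\item[(a)] If $S\le G$, then $\operatorname{Res}(S)\le\operatorname{Res}(G)$, with equality if $S$ has finite index.
\item[(b)] $\operatorname{Res}(G\times G')=\operatorname{Res}(G)\times\operatorname{Res}(G')$.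
\item[(c)] If $A$ is normal in $G$ and $G/A$ is residually finite, then $\operatorname{Res}(G)\le A$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) If $B$ has finite index in $G$, then $B\cap S$ has finite index in $S$, so $\operatorname{Res}(S)\le B$. If $S$ has finite index in $G$, then finite index subgroups of $S$ have finite index in $G$, so each of them contains $\operatorname{Res}(G)$.
(b) The inclusion $\supseteq$ is (a) applied to the two factors. The inclusion $\subseteq$ holds because $B\times G'$ and $G\times B'$ have finite index whenever $B\le G$ and $B'\le G'$ do.
(c) The preimages of the finite index subgroups of $G/A$ have finite index in $G$ and intersect in $A$.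
\end{proof}

Residual finiteness means $\operatorname{Res}=1$, so (a) and (b) contain the closure properties used in the introduction. Every finite index subgroup contains a finite index normal subgroup, the intersection of its conjugates. Thus $g\in\operatorname{Res}(G)$ if and only if $g$ has trivial image in every finite quotient of $G$.

\section{A central extension that a stack can read}\label{sec:stack}

\subsection*{Thompson's group and a counter}
Let $X=\{0,1\}^\omega$ be the space of infinite sequences of $0$'s and $1$'s. For a finite word $u$, the \emph{cone} $uX$ is the set of sequences with prefix $u$; the cones form a basis of the topology, and $X$ is compact. A \emph{complete prefix code} is a finite set of words such that every $x\in X$ has exactly one of them as a prefix. \emph{Thompson's group} $V$ is the group of homeomorphisms $v$ of $X$ for which there are complete prefix codes $u_1,\dots,u_l$ and $u'_1,\dots,u'_l$ with $v(u_jy)=u'_jy$ for all $j$ and all $y\in X$. We use the theorem that $V$ is finitely presented, infinite and simple \cite{Hig,CFP}. An infinite simple group is not abelian and has no proper normal subgroup of finite index. Hence $V$ is perfect, $V=[V,V]$, and has no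 nontrivial finite quotient.

Fix $n\ge2$. Let $M$ be the abelian group of locally constant functions $X\to\mathbb Z/n$, on which $V$ acts by ${}^vm=m\circ v^{-1}$, and let $W=M\rtimes V$. Elements of $W$ are products $mv$, and $vmv^{-1}={}^vm$. We write $M$ additively, except inside products in $W$. Let $z\in M$ be the constant function with value $1$ and let $A=\langle z\rangle\cong\mathbb Z/n$ be the subgroup of constants. Constants are fixed by $V$, so $A$ is central in $W$. Put
\[
\bar M=M/A,\qquad \bar W=W/A=\bar M\rtimes V,
\]
and write $\bar m$ for the image of $m\in M$ in $\bar M$.

The group $W$ acts on $X\times\mathbb Z/n$, the set of sequences with a counter, by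
\[
v(x,e)=(vx,e),\qquad m(x,e)=(x,e+m(x)).
\]
These formulas define an action of the semidirect product because $vmv^{-1}(x,e)=(x,e+m(v^{-1}x))={}^vm\,(x,e)$. The element $z$ adds $1$ to the counter, so $A$ acts freely.

The following two elements show that the extension $A\to W\to\bar W$ does not split. Take the complete prefix code $p_i=1^i0$ for $0\le i\le n-2$ and $p_{n-1}=1^{n-1}$, with indices read in $\mathbb Z/n$. Define $t\in V$ and $\chi\in M$ by
\[
t(p_iy)=p_{i+1}y,\qquad \chi(p_iy)=i .
\]
Then ${}^t\chi(p_iy)=\chi(p_{i-1}y)=i-1$, that is, ${}^t\chi=\chi-z$. Therefore
\begin{equation}\label{eq:comm}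
[\chi,t]=\chi\cdot t\chi^{-1}t^{-1}=\chi-{}^t\chi=z .
\end{equation}
So $\bar\chi$ and $t$ commute in $\bar W$, while any lifts of them to $W$ have commutator $z$, since changing a lift by a central element does not change the commutator.

\subsection*{Following a point with a stack}
A stack cannot hold an infinite sequence, but it can hold one that is eventually $0$. Such a sequence is $u0^\omega$ for a unique word $u$ that is empty or ends in $1$; we store it as the stack $u\perp$, with the first letter of $u$ on top.

\begin{example}\label{ex:two}
Let $n=2$. Then $p_0=0$ and $p_1=1$; the element $t$ flips the first letter, $\chi$ adds the first letter to the counter, and $t,\chi,z$ are involutions. Apply $\chi,t,\chi,t$ in this order to $(0^\omega,0)$. The pairs (stack, counter) are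
\[
(\perp,0)\xrightarrow{\ \chi\ }(\perp,0)\xrightarrow{\ t\ }(1\perp,0)\xrightarrow{\ \chi\ }(1\perp,1)\xrightarrow{\ t\ }(\perp,1).
\]
In the first two steps the marker $\perp$ is read as the letter $0$. In the last step the letter $0$ that replaces $1$ is not written, since it would lie directly on $\perp$. The composite is $t\chi t\chi=[\chi,t]^{-1}=z$, and the counter has detected it. The first step shows what the machine misses: $\chi\neq1$ fixes $(0^\omega,0)$. Elements of $V$ also change the height of the stack: the element $0y\mapsto00y$, $10y\mapsto01y$, $11y\mapsto1y$ turns $1\perp$, which stores $10^\omega$, into $01\perp$.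
\end{example}

A machine applies the letters of a word in the order in which it reads them, whereas the product $g_1\cdots g_l$ acts with $g_l$ first. This is why inverses appear in the next lemma.

\begin{lemma}\label{lem:stack}
Let $G$ be a group with finite generating set $\Sigma$ and let $\pi\colon G\to W$ be a homomorphism. Then
\[
L_\pi=\{w\in(\Sigma^\pm)^*:\ \pi(w)^{-1}(0^\omega,0)=(0^\omega,0)\}
\]
is deterministic context-free.
\end{lemma}

\begin{proof}
We first show that each $g\in W$ acts by rewriting a prefix of bounded length: there are $d\ge0$ and, for each $u\in\{0,1\}^d$, a word $q(u)$ and an element $c(u)\in\mathbb Z/n$ such that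
\begin{equation}\label{eq:prefix}
g(uy,e)=(q(u)y,\,e+c(u))\qquad\text{for all }y\in X,\ e\in\mathbb Z/n .
\end{equation}
Write $g=mv$, so that $g(x,e)=(vx,e+m(vx))$. The function $m\circ v$ is locally constant and $X$ is compact, so $X$ is covered by finitely many cones on which $m\circ v$ is constant. Let $d$ be at least the lengths of the words defining these cones and of the words $u_j$ defining $v$. A word $u$ of length $d$ has the form $u_ju''$ for some $j$; put $q(u)=u'_ju''$ and let $c(u)$ be the value of $m\circ v$ on $uX$.

For each letter $a\in\Sigma^\pm$ fix $d_a,q_a,c_a$ as in \eqref{eq:prefix} for $g=\pi(a)^{-1}$. The automaton has \emph{ready} states $(e,\text{empty})$ and $(e,\text{nonempty})$ with $e\in\mathbb Z/n$, and \emph{working} states $(a,e,u)$ with $u$ a word of length at most $d_a$. The state $(0,\text{empty})$ is initial and is the only accepting state. The moves are as follows.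
\begin{itemize}
\item In a ready state with counter $e$, read a letter $a$, leave the stack unchanged and go to $(a,e,u)$ with $u$ the empty word.
\item In $(a,e,u)$ with $|u|<d_a$, move silently. If the top symbol is $i\in\{0,1\}$, pop it and go to $(a,e,ui)$. If it is $\perp$, leave it and go to $(a,e,u0)$.
\item In $(a,e,u)$ with $|u|=d_a$, move silently to a ready state with counter $e+c_a(u)$. If the top symbol is $i\in\{0,1\}$, replace it by $q_a(u)i$ and record ``nonempty''. If it is $\perp$, replace it by $q^\circ\perp$, where $q^\circ$ is $q_a(u)$ with its final $0$'s deleted, and record ``empty'' exactly when $q^\circ$ is empty.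
\end{itemize}
Ready states only read and working states only move silently, so the automaton is deterministic. Suppose that in a ready state the stack stores $x$ and the counter is $e$. After the popping moves for a letter $a$, the state holds the prefix $u$ of $x$ of length $d_a$ and the stack is $u''\perp$ with $x=uu''0^\omega$, where $u''$ is empty or ends in $1$. After the last move the stack stores $q_a(u)u''0^\omega$ in the required form, and the record tells whether the stack is $\perp$. By \eqref{eq:prefix}, stack and counter now represent $\pi(a)^{-1}(x,e)$. After the input $w=a_1\cdots a_l$ they represent $\pi(a_l)^{-1}\cdots\pi(a_1)^{-1}(0^\omega,0)=\pi(w)^{-1}(0^\omega,0)$, and the automaton accepts exactly when this is $(0^\omega,0)$.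
\end{proof}

\begin{theorem}\label{thm:pullback}
Let $H$ be a finitely generated group whose word problem is an intersection of $k$ context-free languages, and let $\varphi\colon H\to W/A$ be any homomorphism. Then
\[
G=\{(h,g)\in H\times W:\ \varphi(h)=gA\}
\]
is a finitely generated central extension of $H$ by $\mathbb Z/n$, and its word problem is an intersection of $k+1$ context-free languages.
\end{theorem}

\begin{proof}
The projection $\pi_H\colon G\to H$ is onto because $W\to W/A$ is, and its kernel is $1\times A$, which is central; we identify it with $A$. Lifts of generators of $H$ together with $z$ generate $G$. Let $\Sigma$ be a finite generating set of $G$ and let $\pi\colon G\to W$ be the second projection. We claim that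
\begin{equation}\label{eq:wp}
\operatorname{WP}(G,\Sigma)=\{w:\pi_H(w)=1\}\cap L_\pi .
\end{equation}
Indeed, a word with $\pi_H(w)=1$ represents $z^e$ for some $e\in\mathbb Z/n$, and $z^{-e}(0^\omega,0)=(0^\omega,-e)$; so such a word lies in $L_\pi$ if and only if $e=0$. Now apply Lemmas~\ref{lem:inverse} and~\ref{lem:stack}.
\end{proof}

We call $G$ the \emph{pull-back} of $W$ along $\varphi$. The task is to choose $H$ and $\varphi$ so that $z$ lies in every finite index subgroup of $G$. The first attempts fail in instructive ways.

\begin{example}\label{ex:pullbacks}
(i) If $\varphi$ lifts to a homomorphism $\tilde\varphi\colon H\to W$, then $h\mapsto(h,\tilde\varphi(h))$ splits the extension, so $G\cong H\times A$ and $z$ survives in the finite quotient $A$. This happens whenever $H$ is free.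

(ii) Let $H=\mathbb Z^2$ and let $\varphi$ send the basis to the commuting elements $\bar\chi$ and $t$. The pull-back $J_n$ is generated by $z$, $\sigma=((1,0),\chi)$ and $\tau=((0,1),t)$, and $[\sigma,\tau]=z$ by \eqref{eq:comm}; the extension does not split. Three machines decide the word problem: two check the exponent sums of $\sigma$ and $\tau$, and for $n=2$ the run in Example~\ref{ex:two} is the third machine rejecting $\sigma\tau\sigma^{-1}\tau^{-1}$. But the orbit of $(0^\omega,0)$ under $J_n$ consists of the $n^2$ points $(p_i0^\omega,e)$. The stabilizer of $(0^\omega,0)$ has finite index and meets $A$ trivially, so it embeds in $\mathbb Z^2$, and $J_n$ obeys the conjecture.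

(iii) In $W$ itself $z$ does die in every finite quotient: such a quotient kills $V$, hence $t$, hence $[\chi,t]=z$. But $W$ is the pull-back along the identity of $W/A$, and a machine that follows one point does not decide triviality in $W/A$.
\end{example}

So we want the base to be a subgroup of $F\times F$, as in (ii), and to inherit the lack of finite quotients from $V$, as in (iii). Fiber products combine the two.

\section{Central extensions of fiber products}\label{sec:fiber}

Let $F$ be a free group, $R$ a normal subgroup and $Q=F/R$. The \emph{fiber product} is
\[
F\times_QF=\{(f,f')\in F\times F:\ f'f^{-1}\in R\}.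
\]
It is residually finite, but it has $Q$ as a quotient: the map $(f,f')\mapsto fR$ is onto with kernel $R\times R$. If $Q$ has no nontrivial finite quotient, then $R\times R$ maps onto every finite quotient of $F\times_QF$. The next proposition exploits this for a central extension.

\begin{proposition}\label{prop:fiber}
Let $F$ be free, let $Q=F/R$ have no nontrivial finite quotient, and let $G$ be a central extension of $H=F\times_QF$ by a group $A$. Let $K_1,K_2\le G$ be the preimages of $R\times1$ and $1\times R$, and suppose that $[K_1,K_2]=1$. Then $A\cap[G,K_2]$ is contained in every finite index subgroup of $G$.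
\end{proposition}

\begin{proof}
Let $\pi_1,\pi_2\colon G\to F$ be the coordinate maps, so that $K_1=\ker\pi_2$, $K_2=\ker\pi_1$ and $A=K_1\cap K_2$. Since $K_1K_2$ is the preimage of $R\times R$, we have $G/K_1K_2\cong Q$. Fix a basis $B$ of $F$, choose a lift $\hat b\in G$ of $(b,b)$ for each $b\in B$, and extend to a homomorphism $f\mapsto\hat f$ with image $\hat F$. Then $\pi_1(\hat f)=\pi_2(\hat f)=f$. For $\gamma\in G$ and $f=\pi_1(\gamma)$ we have $\gamma\hat f^{-1}\in K_2$, so $G=K_2\hat F$.

Let $D$ be a finite quotient of $G$, write $\gamma_D$ for the image of $\gamma$, and let $D_i$ be the image of $K_i$. We must show that $A\cap[G,K_2]$ has trivial image in $D$. The group $D/D_1D_2$ is a finite quotient of $Q$, so $D=D_1D_2$. The normal subgroups $D_1,D_2$ commute, so $Z=D_1\cap D_2$ commutes with both and is central in $D$. The image of $A$ lies in $Z$. If the product $D_1D_2$ were direct, we would be done. In general $Z$ may be nontrivial, and the map $\kappa\mapsto\kappa_D$ sends $[G,K_2]$ to $[D,D_2]=[D_2,D_2]$, which gives no reason for the image to be trivial. We therefore correct $\kappa\mapsto\kappa_D$ by a second homomorphism $K_2\to D_2$ that agrees with it modulo $Z$ but is trivial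 on $A$.

For $b\in B$ write $\hat b_D=\alpha(b)\beta(b)$ with $\alpha(b)\in D_1$ and $\beta(b)\in D_2$. The factors are determined only up to $Z$, but $F$ is free, so any choice extends to homomorphisms $\alpha\colon F\to D_1$ and $\beta\colon F\to D_2$. Since $D_1$ and $D_2$ commute, $f\mapsto\alpha(f)\beta(f)$ is a homomorphism; it agrees with $f\mapsto\hat f_D$ on $B$, so $\hat f_D=\alpha(f)\beta(f)$ for all $f\in F$. For $\kappa\in K_2$ put
\[
\rho(\kappa)=\kappa_D\,\beta(r)^{-1},\qquad\text{where }r=\pi_2(\kappa).
\]

\emph{The values of $\rho$ lie in $Z$.} Both factors lie in $D_2$. Also $\kappa\hat r^{-1}\in\ker\pi_2=K_1$, so $\kappa_D\in D_1\alpha(r)\beta(r)=D_1\beta(r)$, and $\rho(\kappa)\in D_1$.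

\emph{$\rho$ is a homomorphism.} If $\pi_2(\kappa')=r'$, then, as $\rho(\kappa')$ is central,
\[
\rho(\kappa\kappa')=\kappa_D\kappa'_D\beta(r')^{-1}\beta(r)^{-1}=\kappa_D\,\rho(\kappa')\,\beta(r)^{-1}=\rho(\kappa)\rho(\kappa').
\]

\emph{$\rho$ is invariant under conjugation by $G$.} Since $Z$ is abelian, $\rho$ is invariant under conjugation by $K_2$. Let $f\in F$. Since $\alpha(f)$ commutes with $D_2$, we have $({}^{\hat f}\kappa)_D={}^{\beta(f)}\kappa_D$. Also $\pi_2({}^{\hat f}\kappa)={}^fr$. Hence
\[
\rho({}^{\hat f}\kappa)={}^{\beta(f)}\kappa_D\cdot{}^{\beta(f)}\beta(r)^{-1}={}^{\beta(f)}\rho(\kappa)=\rho(\kappa),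
\]
and $G=K_2\hat F$ gives the assertion.

It follows that $\rho([\gamma,\kappa])=\rho({}^\gamma\kappa)\rho(\kappa)^{-1}=1$ for $\gamma\in G$ and $\kappa\in K_2$, so $\rho$ is trivial on $[G,K_2]$. For $\kappa\in A$ we have $r=1$ and $\rho(\kappa)=\kappa_D$. Thus $\kappa_D=1$ for $\kappa\in A\cap[G,K_2]$.
\end{proof}

\begin{remark}\label{rem:hyp}
The group $J_n$ of Example~\ref{ex:pullbacks}(ii), in which $z=[\sigma,\tau]$ is missed by a finite index subgroup, shows that both hypotheses are needed. Let $F=\mathbb Z$. For $R=\mathbb Z$ the group $Q$ is trivial, $H=\mathbb Z^2$, $K_1=\langle\sigma,z\rangle$ and $K_2=\langle\tau,z\rangle$; here $z\in[G,K_2]$, but $K_1$ and $K_2$ do not commute. For $R=n\mathbb Z$ identify $J_n/A$ with $H$ by $\sigma\mapsto(1,1)$, $\tau\mapsto(0,n)$. Then $K_2=\langle\tau,z\rangle$ and $K_1=\langle\sigma^n\tau^{-1},z\rangle$ commute, because $[\sigma^n,\tau]=z^n=1$, and again $z\in[G,K_2]$; but $Q=\mathbb Z/n$ is finite.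
\end{remark}

\section{A twisted amalgam of two copies of $V$}\label{sec:amalgam}

\subsection*{What is needed}
We look for $Q=F/R$ and $\varphi\colon F\times_QF\to\bar W$ whose pull-back satisfies the hypotheses of Proposition~\ref{prop:fiber} with $z\in[G,K_2]$. The subgroups $K_1,K_2$ will commute if $\varphi$ maps $R\times1$ and $1\times R$ into $\bar M$, because $M$ is abelian. Every element of the fiber product is $(f,f')=(1,f'f^{-1})(f,f)$. So we seek $\varphi$ in the form $\varphi(f,f')=\psi(f'f^{-1})\,\nu(f)$, where $\nu\colon F\to V$ factors through $Q$ and $\psi\colon R\to\bar M$ is a homomorphism that is \emph{equivariant}: $\psi({}^fr)={}^{\nu(f)}\psi(r)$. Such a $\psi$ comes from any extension $1\to\bar M\to E\to Q\to1$ in which $Q$ acts on $\bar M$ through $V$: lift $F\to Q$ to $F\to E$ and restrict to $R$.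

The extension $E$ must not split. If $E=\bar M\rtimes Q$, then $F\to E$ lifts to $M\rtimes Q$ because $F$ is free, so $\psi$ lifts to an equivariant map $\tilde\psi\colon R\to M$; then $\tilde\psi(f'f^{-1})\nu(f)$ is a lift of $\varphi$ to $W$, and we are in Example~\ref{ex:pullbacks}(i). We obtain $E$ by gluing two copies of the split extension $\bar W=\bar M\rtimes V$ along a subgroup $\bar M\rtimes C$ with a twist that encodes \eqref{eq:comm}: the twist fixes $t$ and multiplies a second element $s\in C$ by $\bar\chi$. Then $\bar\chi$ is the difference between the elements $s$ of the two copies of $V$.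

\subsection*{The subgroup $C$}
For $v\in V$ define $\delta(v)(p_iy)=p_i\,v(y)$. If $v$ is given by the codes $u_j$ and $u'_j$, then $\delta(v)$ is given by the codes $p_iu_j$ and $p_iu'_j$, so $\delta\colon V\to V$ is an injective homomorphism and $\delta(V)\cong V$ is perfect. It commutes with $t$, since $t\delta(v)$ and $\delta(v)t$ both send $p_iy$ to $p_{i+1}v(y)$. Put
\[
s=\delta(t),\qquad C=\langle s,t\rangle .
\]
For $n=2$, the element $t$ flips the first letter and $s$ flips the second. In general $s^at^b(p_iy)=p_{i+b}\,t^a(y)$, and $t$ has order $n$, so $s^at^b=1$ if and only if $a\equiv b\equiv 0\pmod n$; thus $C\cong\mathbb Z/n\times\mathbb Z/n$. Since $s$ preserves each cone $p_iX$, we have ${}^s\chi=\chi$, and since ${}^t\chi=\chi-z$, the class $\bar\chi$ is fixed by $C$. As $s$ commutes with $t$, equation \eqref{eq:comm} gives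
\begin{equation}\label{eq:comm2}
[\chi s,t]=\chi\,sts^{-1}\chi^{-1}t^{-1}=[\chi,t]=z .
\end{equation}

In the final computation $z$ will appear as the discrepancy \eqref{eq:comm2} plus one contribution from each copy of $V$, and these contributions must vanish. This is the reason for taking $s$ inside a perfect subgroup that centralizes $t$.

\begin{lemma}\label{lem:central}
Let $\eta\colon\tilde V\to V$ be a surjective homomorphism whose kernel $N$ is central in $\tilde V$. If $\eta(\tilde s)=s$ and $\eta(\tilde t)=t$, then $[\tilde s,\tilde t]=1$.
\end{lemma}

\begin{proof}
Let $P=\eta^{-1}(\delta(V))$. For $l\in P$ the commutator $h(l)=[l,\tilde t]$ lies in $N$, because $\delta(V)$ commutes with $t$. The identity $[ll',\tilde t]={}^{l}[l',\tilde t]\,[l,\tilde t]$ and the centrality of $N$ show that $h\colon P\to N$ is a homomorphism. It is trivial on $N$, so it factors through $P/N\cong\delta(V)$. A homomorphism from a perfect group to an abelian group is trivial, and $\tilde s\in P$.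
\end{proof}

The lemma is false with $C$ in place of $V$: the subgroup $\langle\chi s,t,z\rangle$ of $W$ is a central extension of $\langle\bar\chi s,t\rangle$, which is the image of $C$ under the automorphism $\omega$ below, and the lifts $\chi s$ and $t$ do not commute.

\subsection*{The groups $Q$ and $E$}
Recall that for injective homomorphisms $\iota_\pm\colon\Delta\to\Gamma_\pm$ the amalgamated product is the quotient of the free product $\Gamma_+*\Gamma_-$ by the relations $\iota_+(h)=\iota_-(h)$ for $h\in\Delta$. By the normal form theorem, the natural maps of $\Gamma_+$ and $\Gamma_-$ to it are injective.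

Let $V_+,V_-$ be two copies of $V$ and let $Q=V_+*_CV_-$, with both copies of $C$ included in the obvious way. A homomorphism from $Q$ to a finite group kills $V_+$ and $V_-$, which generate $Q$; so $Q$ has no nontrivial finite quotient. The identity maps $V_\pm\to V$ agree on $C$ and define the fold map $Q\to V$.

Take a finite presentation of $V$. Let $F_+,F_-$ be free on two copies $B_+,B_-$ of its generating set, and let $F=F_+*F_-$, which is free on $B_+\cup B_-$. Let $R$ be the kernel of the natural surjection $F\to Q$ and let $\nu\colon F\to Q\to V$ be the composite with the fold map. The restriction of $\nu$ to $F_\pm$ is onto $V$; its kernel $R_\pm$ lies in $R$. Choose $s_\pm,t_\pm\in F_\pm$ with $\nu(s_\pm)=s$ and $\nu(t_\pm)=t$, and put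
\[
r_s=s_+s_-^{-1},\qquad r_t=t_+t_-^{-1}.
\]
By the definition of the amalgam, $R$ is the normal closure in $F$ of the finite set $R_0$ consisting of $r_s$, $r_t$ and the two copies of the relators of $V$.

\begin{lemma}\label{lem:psi}
There is a homomorphism $\psi\colon R\to\bar M$ such that
\begin{itemize}
\item[(a)] $\psi({}^fr)={}^{\nu(f)}\psi(r)$ for $f\in F$ and $r\in R$;
\item[(b)] $\psi(R_+)=\psi(R_-)=0$;
\item[(c)] $\psi(r_s)=\bar\chi$ and $\psi(r_t)=0$.
\end{itemize}
\end{lemma}

\begin{proof}
Since $C\cong\mathbb Z/n\times\mathbb Z/n$ with basis $s,t$ and $n\bar\chi=0$, there is a homomorphism $\mu\colon C\to\bar M$ with $\mu(s)=\bar\chi$ and $\mu(t)=0$. Its values are fixed by $C$. Let $\Delta=\bar M\rtimes C\le\bar W$ and define $\omega\colon\Delta\to\Delta$ by $\omega(\bar mc)=\bar m\,\mu(c)\,c$. Then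
\[
\omega(\bar mc)\,\omega(\bar m'c')=\bar m\,\mu(c)\cdot{}^c\bar m'\cdot{}^c\mu(c')\,cc'=\bar m\cdot{}^c\bar m'\cdot\mu(cc')\,cc'=\omega(\bar mc\,\bar m'c'),
\]
and the same formula with $-\mu$ gives an inverse. So $\omega$ is an automorphism of $\Delta$ that fixes $\bar M$ pointwise, with $\omega(s)=\bar\chi s$ and $\omega(t)=t$.

Let $\bar W_+,\bar W_-$ be two copies of $\bar W$, write $g_\pm$ for the copy of $g$ in $\bar W_\pm$, and let $E$ be the amalgamated product with the identifications $h_+=\omega(h)_-$ for $h\in\Delta$. The factors embed in $E$, and $\bar m_+=\bar m_-$ for $\bar m\in\bar M$, so $\bar M$ is a subgroup of $E$. It is normalized by both factors, hence normal in $E$. Modulo $\bar M$ the factors become $V_\pm$ and the identifications become $c_+=c_-$ for $c\in C$, so $E/\bar M=Q$. An element of $E$ acts on $\bar M$ by conjugation as its image under $E\to Q\to V$ does, because this holds in each factor and the factors generate $E$.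

Let $\Psi\colon F\to E$ be the homomorphism with $\Psi(f)=\nu(f)_\pm$ for $f\in F_\pm$. The composite $F\to E\to Q$ is the natural surjection, so $\Psi(R)\le\bar M$; let $\psi$ be the restriction of $\Psi$ to $R$. Then (a) follows from $\psi({}^fr)={}^{\Psi(f)}\psi(r)$ and the description of the conjugation action, and (b) follows from the definition of $\Psi$. Finally $\Psi(s_+)=(s)_+=(\bar\chi s)_-=\bar\chi\,\Psi(s_-)$ and $\Psi(t_+)=(t)_+=(t)_-=\Psi(t_-)$, which is (c).
\end{proof}

The quotient by constants is essential here. An automorphism of $M\rtimes C$ inducing $\omega$ would send the commuting elements $s,t$ to elements of $\chi sA$ and $tA$, and these have commutator $z\neq1$ by \eqref{eq:comm2}.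

\section{The group $G_n$}\label{sec:G}

Let $H=F\times_QF$ with $F,R,Q$ as in Section~\ref{sec:amalgam}, and define
\[
\varphi\colon H\to\bar W,\qquad \varphi(f,f')=\psi(f'f^{-1})\,\nu(f).
\]
This is a homomorphism. Indeed, write two elements of $H$ as $(f,rf)$ and $(f_1,r_1f_1)$ with $r,r_1\in R$. Their product is $(ff_1,\ r\cdot{}^fr_1\cdot ff_1)$, and by Lemma~\ref{lem:psi}(a) its image is
\[
\psi(r)\cdot{}^{\nu(f)}\psi(r_1)\cdot\nu(f)\nu(f_1)=\psi(r)\nu(f)\cdot\psi(r_1)\nu(f_1).
\]
Let $G=G_n$ be the pull-back of $W$ along $\varphi$:
\[
G=\{(f,f',g)\in F\times F\times W:\ (f,f')\in H,\ \varphi(f,f')=gA\}.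
\]
We identify $z$ with $(1,1,z)$. When the third coordinate lies in $M$ we write it additively, so that $0$ is the identity of $W$. Since $\nu(R)=1$, the preimages of $R\times1$ and $1\times R$ in $G$ are
\begin{align*}
K_1&=\{(r,1,m):\ r\in R,\ m\in M,\ \bar m=-\psi(r)\},\\
K_2&=\{(1,r,m):\ r\in R,\ m\in M,\ \bar m=\psi(r)\}.
\end{align*}
For $f\in F$ the element $\hat f=(f,f,\nu(f))$ lies in $G$, because $\varphi(f,f)=\nu(f)$.

\begin{proposition}\label{prop:z}
The element $z$ lies in $[G,K_2]$.
\end{proposition}

\begin{proof}
Write $\equiv$ for equality in $G/[G,K_2]$, a group in which the image of $K_2$ is central.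

\emph{The contribution of each copy of $V$ vanishes.} By Lemma~\ref{lem:psi}(b), the rule $\lambda_\pm(r)=(1,r,0)$ defines homomorphisms $\lambda_\pm\colon R_\pm\to K_2$. For $f\in F_\pm$ and $r\in R_\pm$ we have ${}^{\hat f}(1,r,0)=(1,{}^fr,0)$, and therefore
\[
\lambda_\pm([f,r])=\lambda_\pm({}^fr)\,\lambda_\pm(r)^{-1}=[\hat f,\lambda_\pm(r)]\in[G,K_2].
\]
So $\lambda_\pm$ maps $[F_\pm,R_\pm]$ into $[G,K_2]$. The group $F_\pm/[F_\pm,R_\pm]$ maps onto $V$ with central kernel $R_\pm/[F_\pm,R_\pm]$, so Lemma~\ref{lem:central} gives $[s_\pm,t_\pm]\in[F_\pm,R_\pm]$. Hence
\begin{equation}\label{eq:sides}
\lambda_+([s_+,t_+])\equiv1,\qquad\lambda_-([s_-,t_-])\equiv1 .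
\end{equation}

\emph{Crossing from one copy to the other produces $z$.} By Lemma~\ref{lem:psi}(c), the elements $\kappa_s=(1,r_s,\chi)$ and $\kappa_t=(1,r_t,0)$ lie in $K_2$. Put
\[
\sigma=\kappa_s\hat s_-=(s_-,s_+,\chi s),\qquad \tau=\kappa_t\hat t_-=(t_-,t_+,t).
\]
These elements play the role of $\sigma,\tau$ in Example~\ref{ex:pullbacks}(ii). Since $\kappa_s$ and $\kappa_t$ are central modulo $[G,K_2]$, we have $[\sigma,\tau]\equiv[\hat s_-,\hat t_-]$. On the other hand we compute both commutators coordinatewise, using \eqref{eq:comm2} and $[s,t]=1$:
\[
[\sigma,\tau]=([s_-,t_-],[s_+,t_+],z),\qquad[\hat s_-,\hat t_-]=([s_-,t_-],[s_-,t_-],0).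
\]
Consequently
\[
1\equiv[\sigma,\tau]\,[\hat s_-,\hat t_-]^{-1}=(1,[s_+,t_+][s_-,t_-]^{-1},z)=\lambda_+([s_+,t_+])\,\lambda_-([s_-,t_-])^{-1}\,z ,
\]
and the right-hand side is $\equiv z$ by \eqref{eq:sides}.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
The group $H$ is generated by the finitely many elements $(b,b)$ with $b\in B_+\cup B_-$ and $(1,r)$ with $r\in R_0$; this is where the finite presentability of $V$ is used. Indeed, $(f,f')=(1,f'f^{-1})(f,f)$, the element $f'f^{-1}\in R$ is a product of conjugates ${}^{f_1}r^{\pm1}$ with $r\in R_0$, and $(1,{}^{f_1}r)=(f_1,f_1)(1,r)(f_1,f_1)^{-1}$. By Lemma~\ref{lem:inverse}, applied to the two coordinate maps $H\to F$, Theorem~\ref{thm:pullback} applies with $k=2$. So $G$ is a finitely generated central extension of $H\le F\times F$ by $A\cong\mathbb Z/n$.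

(a) Let $\Sigma$ be a finite generating set of $G$ and let $\pi_1,\pi_2\colon G\to F$ and $\pi_3\colon G\to W$ be the projections. By \eqref{eq:wp},
\[
\operatorname{WP}(G,\Sigma)=\{w:\pi_1(w)=1\}\cap\{w:\pi_2(w)=1\}\cap L_{\pi_3}.
\]
The first two languages are deterministic context-free by Lemma~\ref{lem:inverse}, since $F$ is free of finite rank, and the third by Lemma~\ref{lem:stack}.

(b) The group $Q$ has no nontrivial finite quotient. Elements $(r,1,m)\in K_1$ and $(1,r',m')\in K_2$ commute because $M$ is abelian. By Propositions~\ref{prop:fiber} and~\ref{prop:z}, every finite index subgroup of $G$ contains $z$, and $z$ generates $A$.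
\end{proof}

\section{Finite residuals and variants of the conjecture}\label{sec:more}

\begin{proof}[Proof of Theorem~\ref{thm:more}]
(a) Theorem~\ref{thm:main}(b) says that $A\le\operatorname{Res}(G_n)$. The reverse inclusion is Lemma~\ref{lem:residual}(c), because $G_n/A$ is a subgroup of a product of two free groups and so is residually finite. By Lemma~\ref{lem:residual}(a), commensurable groups have isomorphic finite residuals, and the groups $\mathbb Z/n$ are pairwise non-isomorphic. A nontrivial finite abelian group has the form $\mathbb Z/n_1\oplus\dots\oplus\mathbb Z/n_l$ with all $n_i\ge2$. By Lemma~\ref{lem:residual}(b) it is the finite residual of $G_{n_1}\times\dots\times G_{n_l}$, which has poly-CF word problem by closure under direct products. The trivial group is the finite residual of $\mathbb Z$.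

(b) Let $S$ have finite index in $G_n$. Then $S$ contains the nontrivial finite group $A$, so $S$ is not torsion-free and does not embed in a torsion-free group. Also $\operatorname{Res}(S)=A\ne1$ by (a) and Lemma~\ref{lem:residual}(a), so $S$ is not residually finite and, by the same lemma, does not embed in a residually finite group. For the last assertion, the three languages in Theorem~\ref{thm:main}(a) are deterministic.

(c) For $k=1$ the group has a free subgroup of finite index by \cite{MS} and \cite{Dun}. For $k\ge3$ the word problem of $G_n$ is an intersection of $k$ context-free languages, with one of the three languages repeated if $k>3$, and $G_n$ does not satisfy the conclusion.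
\end{proof}

\begin{thebibliography}{9}

\bibitem{CFP} Cannon, Floyd and Parry, \emph{Introductory notes on Richard Thompson's groups}, 1996.

\bibitem{Dun} Dunwoody, \emph{The accessibility of finitely presented groups}, 1985.

\bibitem{GSA} \emph{Groups St Andrews 2013}, \texttt{http://filedata.store/files/ebooks\_5mb/}\allowbreak\texttt{k6l1q.Groups.St.Andrews.2013.pdf}

\bibitem{Hig} Higman, \emph{Finitely presented infinite simple groups}, 1974.

\bibitem{MS} Muller and Schupp, \emph{Groups, the theory of ends, and context-free languages}, 1983.

\end{thebibliography}
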